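# The free band on two generators inside $\beta\mathbb N$

Throughout, $\mathbb N=\{1,2,3,\dots\}$ and $\omega=\{0,1,2,\dots\}$, and [HS] denotes Hindman–Strauss, *Algebra in the Stone–Čech Compactification*.

## Sums of ultrafilters, one-sided continuity, and alternating words

**Definition (limits along ultrafilters).** $\beta\mathbb N$ is the space of ultrafilters on the discrete space $\mathbb N$; it is compact Hausdorff and contains $\mathbb N$ as the dense set of principal ultrafilters. If $\phi:\mathbb N\to X$ is a map into a compact Hausdorff space, then $\lim_{x\to u}\phi(x)$ is the unique $y\in X$ such that $\phi^{-1}(U)\in u$ for every neighborhood $U$ of $y$. The map $u\mapsto\lim_{x\to u}\phi(x)$ is the continuous extension of $\phi$ to $\beta\mathbb N$; we denote it by $\phi$ as well. For example, if $\phi(x)$ is the parity of $x$, then $\phi(u)$ is the parity class that belongs to $u$.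

**Definition (sum).** $p+q=\lim_{x\to p}\lim_{y\to q}(x+y)$, with $x,y\in\mathbb N$. For each $q\in\beta\mathbb N$ the map $\rho_q:x\mapsto x+q$ is continuous on $\beta\mathbb N$, and for each $n\in\mathbb N$ the map $y\mapsto n+y$ is continuous. Consequently, for $\phi:\mathbb N\to X$ as above,
$$\phi(u+v)=\lim_{x\to u}\lim_{z\to v}\phi(x+z). \tag{1}$$
For example, let $v$ be a nonprincipal ultrafilter containing $\{2^k:k\in\omega\}$. For each $j$, $v$-almost all $2^k$ have $k>j$, so $v+v$ contains $\{2^j+2^k:j<k\}$. This set contains no power of $2$, so $v+v\ne v$.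

**Definition (the semigroup $\mathbb H$).** $\mathbb H=\bigcap_{n}\operatorname{cl}(2^n\mathbb N)$: the ultrafilters that contain $2^n\mathbb N$ for every $n$. It is a closed subsemigroup of $\beta\mathbb N$. The ultrafilter $v$ of the last example is in $\mathbb H$. For $x\in\mathbb N$, $\operatorname{supp}x$ is the set of $k$ such that $2^k$ occurs in the binary expansion of $x$. If $v\in\mathbb H$ and $x\in \mathbb N$ is fixed, then $v$-almost all $z$ satisfy $\max\operatorname{supp}x<\min\operatorname{supp}z$.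

**Definition (compact right topological semigroup).** A semigroup $J$ with a compact Hausdorff topology in which $x\mapsto xy$ is continuous for every $y\in J$. Both $\beta\mathbb N$ and $\mathbb H$ are examples. Here is a smaller one, which is the main phenomenon of this lecture in miniature. Let $E=\{f_0\}\cup\{g_0,g_1,\dots\}\cup\{\mathrm{id}\}$, where $f_0$ and all $g_i$ are isolated and $g_i\to\mathrm{id}$. Let $\mathrm{id}$ be the identity, and let $xy=y$ whenever $y\neq\mathrm{id}$. Right multiplication by $y$ is either constant or the identity map, so it is continuous. Left multiplication by $f_0$ is not continuous: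
$$f_0g_i=g_i\to\mathrm{id},\qquad\text{but}\qquad f_0\,\mathrm{id}=f_0 .\tag{2}$$

**Definition (ideals).** A nonempty $L\subset J$ is a left ideal if $JL\subset L$; a nonempty $R\subset J$ is a right ideal if $RJ\subset R$. Minimal means minimal under inclusion. Example: the $2\times 2$ rectangular band is $\{1,2\}\times\{1,2\}$ with $(i,j)(k,l)=(i,l)$. Its minimal right ideals are the sets $\{i\}\times\{1,2\}$, its minimal left ideals are the sets $\{1,2\}\times\{j\}$, and each intersection is a one-element group.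

**Structure theorem** ([HS, Ch. 1–2]). Let $J$ be a compact right topological semigroup.

* Every left ideal contains a minimal left ideal, and minimal left ideals are closed.
* $K(J)$ is the union of all minimal left ideals and also the union of all minimal right ideals.
* If $R$ is a minimal right ideal and $L$ a minimal left ideal, then $R\cap L$ is a group.
* If idempotents $e,e'$ lie in the same minimal right ideal, then $ee'=e'$; if they lie in the same minimal left ideal, then $ee'=e$.

It follows that every right ideal $I$, closed or not, contains a minimal right ideal. Take $x\in I$ and $y\in K(J)$. Then $xy\in K(J)$ lies in some minimal right ideal $R$; since $xyJ\subset R$ is a right ideal, $R=xyJ\subset I$. Intersecting $R$ with a minimal left ideal, we see that every right ideal contains an idempotent.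

**Definition (the semigroups $S_{n,n}$).** A band is a semigroup of idempotents. Let $v(k)\in\{0,1\}$ be the parity of $k\in\omega$. For $n\ge2$, $S_{n,n}$ is the semigroup generated by two idempotents $p_0,p_1$ with defining relations
$$\sum_{j=0}^{n}p_{v(j)}=\sum_{j=0}^{n-2}p_{v(j)}\quad\text{and}\quad\sum_{j=1}^{n+1}p_{v(j)}=\sum_{j=1}^{n-1}p_{v(j)} .$$
In words: an alternating sum of $n+1$ generators equals the alternating sum of $n-1$ generators with the same first term. For $n=2$ this says $p_0+p_1+p_0=p_0$ and $p_1+p_0+p_1=p_1$, and $S_{2,2}$ is the $2\times2$ rectangular band. For $n=3$ it says $p_0+p_1+p_0+p_1=p_0+p_1$ and $p_1+p_0+p_1+p_0=p_1+p_0$; $S_{3,3}$ is the free band on two generators and has the six elements $p_0$, $p_1$, $p_0+p_1$, $p_1+p_0$, $p_0+p_1+p_0$, $p_1+p_0+p_1$.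

**Definition (copy).** A finite semigroup $S$ has a copy in $\beta\mathbb N$ if $(\beta\mathbb N,+)$ contains a subsemigroup isomorphic to $S$. Example: the one-element semigroup has a copy, because $\beta\mathbb N$ contains an idempotent.

## The embedding problem for $S_{3,3}$ and for two-generated semigroups

It is known that $S_{2,2}$ has a copy in $\beta\mathbb N$. The question, from the paper "Finite semigroups and periodic sums systems in $\beta\mathbb N$ and their Ramsey theoretic consequences" (doi:10.1007/s00233-024-10424-y), concerns the next semigroup in the family: does $S_{3,3}$ have a copy in $\beta\mathbb N$? Equivalently, are there idempotents $p,q\in\beta\mathbb N$ with $p+q+p+q=p+q$ and $q+p+q+p=q+p$ such that $p$, $q$, $p+q$, $q+p$, $p+q+p$, $q+p+q$ are pairwise distinct? (Reversing words shows that the free band on two generators is isomorphic to its opposite, so the choice of side in the definition of $+$ is irrelevant to this question.)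

**Theorem A.** $S_{3,3}$ has a copy in $\beta\mathbb N$ (indeed in $\mathbb H$).

The same method, iterated, gives more.

**Theorem B.** $S_{n,n}$ has a copy in $\beta\mathbb N$ for every $n\ge2$ (and $|S_{n,n}|=2n$).

**Corollary.** For every $k\ge1$ there is $x\in\beta\mathbb N$ with $x,2x,\dots,kx$ distinct and $(k+1)x=kx$.

**Theorem C.** Let $S$ be a finite semigroup generated by two idempotents $p_1,p_2$. Then $S$ has a copy in $\beta\mathbb N$ if and only if

1. all subgroups of $S$ are trivial, and
2. $Sp_1\cap Sp_2=\emptyset$, or $p_1p_2=p_1$, or $p_2p_1=p_2$.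

## Idempotents in prescribed ideals, and when two left ideals meet

Two tools are used all the time: Lemma 1 produces idempotents that absorb each other on one side, and Lemma 2 proves that elements are different.

**Lemma 1.** Let $J$ be a compact right topological semigroup, $I$ a right ideal and $(L_i)_i$ a family of left ideals of $J$. There are idempotents $e_i\in I\cap L_i$ with $e_ie_j=e_j$ for all $i,j$.

**Proof.** Take a minimal right ideal $R\subset I$ and minimal left ideals $L_i'\subset L_i$, and let $e_i$ be the identity of the group $R\cap L_i'$. All $e_i$ are in the same minimal right ideal, so $e_ie_j=e_j$. $\square$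

**Lemma 2.** If $p,q\in\beta\mathbb N$ are idempotents and $(\beta\mathbb N+p)\cap(\beta\mathbb N+q)\neq\emptyset$, then $p+q=p$ or $q+p=q$.

**Proof.** We use [HS, Thm 3.40]: for countable $A,B\subset\beta\mathbb N$, if $\operatorname{cl}A\cap\operatorname{cl}B\ne\emptyset$ then $A\cap\operatorname{cl}B\neq\emptyset$ or $\operatorname{cl}A\cap B\ne\emptyset$. The argument is short. Suppose both of the last intersections are empty, and enumerate $A=\{a_i\}$, $B=\{b_i\}$. Choose $E_i\in a_i$ with $\operatorname{cl}E_i\cap B=\emptyset$ and $F_i\in b_i$ with $\operatorname{cl}F_i\cap A=\emptyset$. Put $E=\bigcup_i(E_i\setminus\bigcup_{j\le i}F_j)$ and $F=\bigcup_i(F_i\setminus\bigcup_{j\le i}E_j)$. If some $n$ lay in $E_i\setminus\bigcup_{j\le i}F_j$ and in $F_k\setminus\bigcup_{j\le k}E_j$, then $k\le i$ would contradict $n\in F_k$ and $i<k$ would contradict $n\in E_i$; so $E\cap F=\emptyset$. No $F_j$ belongs to any $a_i$, hence $E\in a_i$ for all $i$; likewise $F\in b_i$ for all $i$. So $\operatorname{cl}A\subset\operatorname{cl}E$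 and $\operatorname{cl}B\subset\operatorname{cl}F$ are disjoint.

Now $\beta\mathbb N+p=\rho_p(\operatorname{cl}\mathbb N)=\operatorname{cl}(\mathbb N+p)$ by continuity and compactness, and likewise for $q$. Hence some $n+p$ lies in $\beta\mathbb N+q$, or some $n+q$ lies in $\beta\mathbb N+p$. In the first case $n+p=r+q$ for some $r$, so $n+p+q=r+q+q=n+p$. The map $x\mapsto n+x$ is injective on $\beta\mathbb N$, being the extension of an injective map of $\mathbb N$ into itself, so $p+q=p$. The second case is symmetric. $\square$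

## Two-element bands by hand, and why minimal idempotents cannot generate $S_{3,3}$

Color the exponent $k$ by $1$ if it is even and by $2$ if it is odd. For $x\in\mathbb N$ let $c(x)$ be the color of $\min\operatorname{supp}x$ and $c'(x)$ the color of $\max\operatorname{supp}x$, and extend both to $\mathbb H$. If $u,v\in\mathbb H$, then for fixed $x$ and $v$-almost all $z$ we have $c(x+z)=c(x)$ and $c'(x+z)=c'(z)$, so (1) gives
$$c(u+v)=c(u),\qquad c'(u+v)=c'(v).$$
Thus the sets $\{c=b\}$ are right ideals of $\mathbb H$ and the sets $\{c'=b\}$ are left ideals; they are nonempty, since nonprincipal ultrafilters on $\{2^{2k}\}$ and on $\{2^{2k+1}\}$ lie in them.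

Left zero pair: choose minimal right ideals $R_b\subset\{c=b\}$ of $\mathbb H$ and one minimal left ideal $L$, and let $a_b$ be the identity of $R_b\cap L$. Then $a_1+a_2=a_1$, $a_2+a_1=a_2$, and $a_1\ne a_2$ because $c(a_b)=b$. Right zero pair: Lemma 1 with the left ideals $\{c'=1\}$, $\{c'=2\}$ gives idempotents $e_1\neq e_2$ with $e_1+e_2=e_2$ and $e_2+e_1=e_1$.

It is natural to combine the two for $S_{2,2}$: take minimal right ideals $R_1,R_2$ and minimal left ideals $L_1,L_2$, and let $e_{ij}$ be the identity of $R_i\cap L_j$. Then $e_{11}+e_{22}\in R_1\cap L_2$. But this intersection is a group, and nothing said so far makes $e_{11}+e_{22}$ its identity. More control is needed even here.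

For $S_{3,3}$ minimal ideals cannot supply the generators at all. Suppose $P,Q$ generate a copy of $S_{3,3}$ inside a closed subsemigroup $J$ of $\beta\mathbb N$, and $P\in K(J)$. Then $P$ lies in a minimal right ideal $R$ and a minimal left ideal $L$ of $J$, and $P+Q+P\in R\cap L$, a group with identity $P$. Since $P+Q+P$ is idempotent, $P+Q+P=P$, contrary to distinctness. So we need idempotents that are not minimal in any $J$ containing both, and an invariant that shows this. The invariant comes next.

## Recording an element of $\mathbb H$ by a self-map of a compact space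

The two colors above are homomorphisms to very small semigroups. We now build a homomorphism from $\mathbb H$ onto a semigroup that contains the discontinuity (2).

**Definition (types).** Let $\Xi$ be a finite nonempty set, $\mathrm{Iso}=\{\kappa\}\cup(\Xi\times\omega)$ and $X=\Xi\cup\mathrm{Iso}$. The points of $\mathrm{Iso}$ are isolated, and $(\xi,i)\to\xi$ as $i\to\infty$, for each $\xi\in\Xi$. So $X$ is a finite union of convergent sequences with one more isolated point $\kappa$; it is compact Hausdorff. Let $T$ be the set of all maps $f:X\to X$, continuous or not, that fix every point of $\mathrm{Iso}$, with composition and pointwise convergence. Let $T_{iso}=\{f\in T:f(\Xi)\subset\mathrm{Iso}\}$.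

Restriction to $\Xi$ identifies $T$ with the compact space $X^\Xi$. For fixed $g$ and $y$, the value $(f\circ g)(y)=f(g(y))$ depends continuously on $f$. So $T$ is a compact right topological semigroup. The set $T_{iso}$ is dense in $T$: replace each value $\xi\in\Xi$ by $(\xi,i)$ and let $i\to\infty$. Finally,
$$h\circ f=f\qquad(h\in T,\ f\in T_{iso}),\tag{3}$$
because $h$ fixes all values of $f$.

Example: if $\Xi=\{\xi\}$, then $f\in T$ is determined by $f(\xi)$. Write $f_0$ for $\xi\mapsto\kappa$ and $g_i$ for $\xi\mapsto(\xi,i)$. By (3) this $T$ is exactly the semigroup $E$ of (2).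

**Definition (the color semigroup).** $\{0,1,2\}$ with the operation $*$: $0$ is the identity, and $d*d'=d$ for $d\in\{1,2\}$. It is a left zero pair with an identity adjoined. Example: $0*2*1=2$; a product is its first nonzero factor.

**Lemma 3.** There are continuous homomorphisms $\tau:\mathbb H\to T$ and $c:\mathbb H\to(\{0,1,2\},*)$ such that for all $f\in T$ and $d\in\{0,1,2\}$ there is $u\in\mathbb H$ with $\tau(u)=f$ and $c(u)=d$.

**Proof.** **Step 1: assign a continuous map to each integer.** Maps in $T$ are in general discontinuous, and (1) involves an inner limit that we want to carry through a map. So we use continuous approximations. The set $\mathrm{Iso}^\Xi\times\{0,1,2\}$ is countable; choose labels $(g_k,c_k)$ in it, $k\in\omega$, so that each pair occurs infinitely often. Define $b_k:X\to X$ by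
$$b_k(\xi)=g_k(\xi),\qquad b_k(\kappa)=\kappa,\qquad b_k(\xi,i)=\begin{cases}(\xi,i)& i<k\\ g_k(\xi)& i\ge k.\end{cases}$$
It is continuous, since along each sequence $(\xi,i)\to\xi$ its values are eventually equal to $g_k(\xi)=b_k(\xi)$. For $x=2^{k_1}+\dots+2^{k_l}$ with $k_1<\dots<k_l$ put $b_x=b_{k_1}\circ\dots\circ b_{k_l}$, and let $c(x)=c_{k_s}$ for the least $s$ with $c_{k_s}\ne0$, and $c(x)=0$ if there is none. If $\max\operatorname{supp}x<\min\operatorname{supp}z$, then
$$b_{x+z}=b_x\circ b_z,\qquad c(x+z)=c(x)*c(z).\tag{4}$$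

For illustration let $\Xi=\{\xi\}$ and suppose $g_1(\xi)=\kappa$ and $g_5(\xi)=(\xi,2)$. Then $b_{2+2^5}(\xi)=b_1(\xi,2)=\kappa$, because $2\ge1$, while $b_{2^3+2^5}(\xi)=b_3(\xi,2)=(\xi,2)$, because $2<3$. Far out, the isolated points no longer move.

**Step 2: pass to $\mathbb H$.** Extend $x\mapsto b_x\in X^X$ and $c$ continuously to $\beta\mathbb N$, and call the first extension $\tau$. Let $u\in\mathbb H$. If $2^{i+1}\mid x$, then all exponents of $x$ exceed $i$, so $b_x(\xi,i)=(\xi,i)$. This holds for $u$-almost all $x$, so $\tau(u)$ fixes $(\xi,i)$; it also fixes $\kappa$. Hence $\tau(u)\in T$.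

**Step 3: homomorphism.** Let $u,v\in\mathbb H$ and $y\in X$. For fixed $x$, (4) applies to $v$-almost all $z$, and $b_x$ is continuous. So (1) gives
$$\tau(u+v)(y)=\lim_{x\to u}\lim_{z\to v}b_x(b_z(y))=\lim_{x\to u}b_x(\tau(v)(y))=\tau(u)(\tau(v)(y)).$$
Likewise $c(u+v)=\lim_{x\to u}\lim_{z\to v}c(x)*c(z)=c(u)*c(v)$.

**Step 4: all values occur.** First let $f\in T_{iso}$. The set $\{2^k:(g_k,c_k)=(f|_\Xi,d)\}$ is infinite. A nonprincipal ultrafilter $u$ containing it is in $\mathbb H$, and $b_{2^k}(\xi)=g_k(\xi)=f(\xi)$ on this set, so $\tau(u)=f$ and $c(u)=d$. For general $f$: the set $\{u\in\mathbb H:c(u)=d\}$ is compact, so its $\tau$-image is compact and contains the dense set $T_{iso}$; it is all of $T$. $\square$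

We call $\tau(u)$ the type of $u$. From now on $\bar b=3-b$ for $b\in\{1,2\}$, and $f_0\in T$ is the map with $f_0(\xi)=\kappa$ for all $\xi\in\Xi$.

## A left zero pair fixed on the left by elements of every type

The next lemma improves the left zero pair found by hand: many elements are to act on both members as left identities.

**Lemma 4.** There are idempotents $a_1,a_2\in\mathbb H$ with $c(a_b)=b$, $\tau(a_b)=f_0$, $a_1+a_2=a_1$, $a_2+a_1=a_2$, such that
$$N=\{x\in\mathbb H:x+a_1=a_1,\ x+a_2=a_2\}$$
is a closed subsemigroup with $\tau(N)=T$.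

**Proof.** **Step 1: candidates for elements of $N$.** $V_0=\{x\in\mathbb H:c(x)=0\}$ is a closed subsemigroup. For $g\in T_{iso}$ the set $\{x\in V_0:\tau(x)=g\}$ is nonempty by Lemma 3, and it is a left ideal of $V_0$: by (3), $\tau(y+x)=\tau(y)g=g$. Lemma 1, applied in $V_0$, gives idempotents $d_g$ in these left ideals with $d_g+d_h=d_h$ for all $g,h\in T_{iso}$.

**Step 2: the pair.** To make $d_g+a_b=a_b$, we let $a_b$ begin with $d_{f_0}$. Put $I_b=d_{f_0}+\{x\in\mathbb H:c(x)=b\}$. If $c(x)=b$, then $c(x+y)=b*c(y)=b$ for all $y$, so $I_b$ is a right ideal of $\mathbb H$; and $c=0*b=b$ on $I_b$. Take a minimal right ideal $R_b\subset I_b$ of $\mathbb H$. The set $\{x\in\mathbb H:\tau(x)=f_0\}$ is a left ideal of $\mathbb H$ by (3); take a minimal left ideal $L$ of $\mathbb H$ inside it. Let $a_b$ be the identity of $R_b\cap L$. Then $c(a_b)=b$ and $\tau(a_b)=f_0$, and since both $a_b$ lie in $L$, $a_1+a_2=a_1$ and $a_2+a_1=a_2$.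

**Step 3: $N$ is large.** $N$ is closed because $\rho_{a_1}$ and $\rho_{a_2}$ are continuous, and it is closed under addition. Since $a_b=d_{f_0}+x$ for some $x$, we get $d_g+a_b=d_g+d_{f_0}+x=d_{f_0}+x=a_b$, so $d_g\in N$ for every $g\in T_{iso}$. Now $\tau(N)$ is compact and contains the dense set $T_{iso}$, so $\tau(N)=T$. $\square$

## From $a_b+\alpha$ to limits of $a_b+\alpha_i$

Lemma 4 yields $S_{2,2}$ at once. Choose distinct $g_1,g_2\in T_{iso}$ and $\alpha_j\in N$ with $\tau(\alpha_j)=g_j$. Since $\alpha_j+a_k=a_k$ and $a_i+a_k=a_i$,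
$$(a_i+\alpha_j)+(a_k+\alpha_l)=a_i+a_k+\alpha_l=a_i+\alpha_l .\tag{5}$$
So the elements $a_i+\alpha_j$ multiply like a $2\times2$ rectangular band. They are distinct, since $c(a_i+\alpha_j)=i$ and $\tau(a_i+\alpha_j)=f_0g_j=g_j$.

The sensible attempt at $S_{3,3}$ is to take $P=a_1+\alpha$ and $Q=a_2+\beta$ with cleverly chosen $\alpha,\beta\in N$. By (5) this always gives $P+Q+P=P$, whatever $\alpha$ and $\beta$ are. This is the exact obstruction: $P$ has been given in the form $a_1+(\text{element of }N)$, and then it is reproduced by $P+Q+P$.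

The way around it is (2). Suppose $\alpha_i\in N$ have types $g_i$ that converge to a map $g$. The elements $a_1+\alpha_i$ have limit points $x$ in $\mathbb H$. Because $\tau$ is continuous, $\tau(x)=\lim f_0g_i$, and this can differ from $f_0g$. On the other hand, every equation of the form $x+s=t$ with fixed $s,t$ that holds for all $a_1+\alpha_i$ survives in the limit, because $\rho_s$ is continuous. So limits of $a_1+\alpha_i$ behave like $a_1$ when something is added on the right, but have a new type.

To see which equations we want, put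
$$C_b=\{x\in\mathbb H:x+a_1=x+a_2=a_b\},$$
and suppose we have idempotents $P\in C_1$ and $Q\in C_2$ with
$$P+Q=a_1+Q,\qquad Q+P=a_2+P.\tag{6}$$
Then the relations of $S_{3,3}$ follow. Indeed $P+a_2=a_1$ and $Q+a_1=a_2$ give
$$P+Q+P=P+a_2+P=a_1+P,\qquad Q+P+Q=Q+a_1+Q=a_2+Q,\tag{7}$$
$$P+Q+P+Q=P+a_2+Q=a_1+Q=P+Q,\qquad Q+P+Q+P=Q+a_1+P=a_2+P=Q+P .$$

One more difficulty is that (6) is circular: the first equation is a demand on $P$ once $Q$ is known, the second a demand on $Q$ once $P$ is known. The circle is broken by this observation: if $P+Q_0=a_1+Q_0$ and $Q=Q_0+w$, then $P+Q=a_1+Q$. So we choose a provisional $Q_0$, then $P$ to fit $Q_0$, and then $Q$ to fit $P$ and to begin with $Q_0$.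

## Construction of the two generators of $S_{3,3}$

**Proof of Theorem A.** We use Lemmas 3 and 4 with $\Xi=\{\xi_1,\xi_2\}$. For $b\in\{1,2\}$ and $i\in\omega$ define elements of $T$ by
$$f_b:\ \xi_b\mapsto\xi_b,\ \ \xi_{\bar b}\mapsto\kappa;\qquad g^b_i:\ \xi_b\mapsto(\xi_b,i),\ \ \xi_{\bar b}\mapsto\xi_{\bar b}.$$
Evaluating at $\xi_b$ and $\xi_{\bar b}$ one checks
$$f_bf_b=f_b,\quad g^b_ig^b_j=g^b_j,\quad g^b_if_{\bar b}=f_{\bar b},\quad g^b_i\to\mathrm{id},\quad f_0g^b_i\to f_b .\tag{8}$$
For the last one, $f_0g^b_i$ maps $\xi_b\mapsto(\xi_b,i)\to\xi_b$ and $\xi_{\bar b}\mapsto\kappa$. Note that $f_0\circ\mathrm{id}=f_0\ne f_b$.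

**Step 1: neutral families.** The purpose is to find elements $\alpha^b_i\in N$ of type $g^b_i$ that also absorb each other, so that whole families can be made to fix a chosen element. The set $T^b=\{g^b_i:i\in\omega\}\cup\{\mathrm{id}\}$ is a closed subsemigroup of $T$ by (8), so $N^b=\{x\in N:\tau(x)\in T^b\}$ is a closed subsemigroup. The sets $\{x\in N^b:\tau(x)=g^b_i\}$ are nonempty since $\tau(N)=T$, and they are left ideals of $N^b$ since $gg^b_i=g^b_i$ for $g\in T^b$. By Lemma 1 there are idempotents $\alpha^b_i\in N^b$ with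
$$\tau(\alpha^b_i)=g^b_i,\qquad \alpha^b_i+\alpha^b_j=\alpha^b_j .$$

**Step 2: the sets $C_b$.** We record that they are stable under the operations we shall use. $C_b$ is closed because $\rho_{a_1},\rho_{a_2}$ are continuous. We have $a_b\in C_b$, since $a_b+a_b=a_b=a_b+a_{\bar b}$. For $x,y\in C_b$, $n\in N$ and $d\in\{1,2\}$,
$$x+y+a_d=x+a_b=a_b,\qquad n+x+a_d=n+a_b=a_b,\qquad x+n+a_d=x+a_d=a_b,$$
so $C_b+C_b$, $N+C_b$ and $C_b+N$ are contained in $C_b$. If $x\in C_b$, then $c(x)*1=c(x)*2=b$; the value $c(x)=0$ would give $1=2$, so $c(x)=b$.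

**Step 3: the provisional $Q_0$.** We want an element of $C_2$ of type $f_2$ that is fixed on the left by all $\alpha^1_i$. The elements $a_2+\alpha^2_i$ are in $C_2$ and have types $f_0g^2_i\to f_2$. Since $\tau(C_2)$ is compact, there is $y_0\in C_2$ with $\tau(y_0)=f_2$. Put $Q_0=\alpha^1_0+y_0$. Then $Q_0\in C_2$, $\tau(Q_0)=g^1_0f_2=f_2$ by (8), and $\alpha^1_i+Q_0=\alpha^1_i+\alpha^1_0+y_0=Q_0$ for all $i$.

**Step 4: $P$.** We want an idempotent $P\in C_1$ of type $f_1$ with $P+Q_0=a_1+Q_0$, and to prepare the next step we want $\alpha^2_i+P=P$. Let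
$$J=\{x\in C_1:\ x+Q_0=a_1+Q_0,\ \tau(x)=f_1\}.$$

$J$ is nonempty: the elements $a_1+\alpha^1_i$ lie in the compact set $\{x\in C_1:x+Q_0=a_1+Q_0\}$, because $\alpha^1_i+Q_0=Q_0$. Their types $f_0g^1_i$ converge to $f_1$, so $f_1$ is the type of some element of this set.

$J$ is a closed semigroup: for $x,y\in J$ we have $x+y\in C_1$, $\tau(x+y)=f_1f_1=f_1$, and $x+y+Q_0=x+a_1+Q_0=a_1+Q_0$, as $x+a_1=a_1$ for $x\in C_1$.

$\alpha^2_0+J\subset J$: for $x\in J$, $\alpha^2_0+x\in N+C_1\subset C_1$; further $\alpha^2_0+x+Q_0=\alpha^2_0+a_1+Q_0=a_1+Q_0$; and the type is $g^2_0f_1=f_1$.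

So $\alpha^2_0+J$ is a right ideal of the compact right topological semigroup $J$, and it contains an idempotent $P$. Thus $P\in C_1$, $\tau(P)=f_1$, $P+Q_0=a_1+Q_0$, and $\alpha^2_i+P=P$ for all $i$, since $P$ begins with $\alpha^2_0$.

**Step 5: $Q$.** We want an idempotent $Q\in C_2$ of type $f_2$ with $Q+P=a_2+P$ that begins with $Q_0$. Let
$$J'=\{y\in C_2:\ y+P=a_2+P,\ \tau(y)=f_2\}.$$
It is nonempty: $a_2+\alpha^2_i\in C_2$, $(a_2+\alpha^2_i)+P=a_2+P$ and $\tau(a_2+\alpha^2_i)=f_0g^2_i\to f_2$, so compactness applies as in Step 4. It is a closed semigroup: for $y,y'\in J'$, $y+y'+P=y+a_2+P=a_2+P$ since $y+a_2=a_2$, and $f_2f_2=f_2$. Moreover $Q_0+J'\subset J'$: for $y\in J'$, $Q_0+y\in C_2$, $Q_0+y+P=Q_0+a_2+P=a_2+P$ as $Q_0\in C_2$, and the type is $f_2f_2=f_2$. So the right ideal $Q_0+J'$ of $J'$ contains an idempotent $Q=Q_0+w$ with $w\in J'$. Then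
$$Q+P=a_2+P,\qquad P+Q=P+Q_0+w=a_1+Q_0+w=a_1+Q,$$
which is (6). By (7) and the line after it, $P,Q$ satisfy the defining relations of $S_{3,3}$.

**Step 6: the six elements are distinct.** By Step 2, $c(P)=1$ and $c(Q)=2$, so $c=1$ on $P$, $P+Q$, $P+Q+P$ and $c=2$ on $Q$, $Q+P$, $Q+P+Q$. Next, $P+Q=a_1+Q$ has type $f_0f_2=f_0$ and $P+Q+P=a_1+P$ has type $f_0f_1=f_0$, while $\tau(P)=f_1\ne f_0$. Similarly $\tau(Q)=f_2\neq f_0$, while $Q+P$ and $Q+P+Q$ have type $f_0$. Finally, suppose $P+Q=P+Q+P$ or $Q+P=Q+P+Q$. Then $(\beta\mathbb N+P)\cap(\beta\mathbb N+Q)\neq\emptyset$, so by Lemma 2, $P=P+Q$ or $Q=Q+P$, and we just saw that the types exclude this.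

So the homomorphism from $S_{3,3}$ onto the semigroup generated by $P$ and $Q$ is injective. All elements are in $\mathbb H$. $\blacksquare$

## Levels: repeating the construction

Theorem A replaced the pair $(a_1,a_2)$ by a pair $(P,Q)$ with $P+a_d=a_1+a_d$, $Q+a_d=a_2+a_d$ and (6). We now apply the same step to $(P,Q)$, and so on $m$ times. The types must have room for this, so $\Xi$ gets $m$ levels; a term of an alternating sum will push points down by one level, and the level reached will measure the length of the sum.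

Fix $m\ge1$ and $\Xi=\{\xi_{s,b}:1\le s\le m,\ b\in\{1,2\}\}$, with the convention $\xi_{s,b}=\kappa$ for $s\le0$. For $0\le r\le m$ define $f_{r,b}\in T$ by
$$f_{r,b}(\xi_{s,b})=\begin{cases}\xi_{s,b}&s\le r\\ \kappa&s>r\end{cases}\qquad f_{r,b}(\xi_{s,\bar b})=\begin{cases}\xi_{s-1,b}&s\le r+1\\ \kappa&s>r+1.\end{cases}$$
Both formulas remain correct for $s\le0$, where they say $\kappa\mapsto\kappa$. The values of $f_{r,b}$ lie in $\mathrm{Iso}\cup\{\xi_{s,b}:s\le r\}$ and are fixed by $f_{r,b}$, so $f_{r,b}$ is idempotent. Also $f_{0,1}=f_{0,2}=f_0$. Let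
$$T_r=\{f\in T:f(\xi_{s,b})=\xi_{s,b}\ \text{for all }s\le r\text{ and all }b\},$$
a closed subsemigroup; $T_0=T$ and $T_m=\{\mathrm{id}\}$.

Example: for $m=2$, $f_{1,1}$ sends $\xi_{1,1}\mapsto\xi_{1,1}$, $\xi_{2,1}\mapsto\kappa$, $\xi_{1,2}\mapsto\kappa$, $\xi_{2,2}\mapsto\xi_{1,1}$, and $f_{2,1}$ differs from it only in $\xi_{2,1}\mapsto\xi_{2,1}$. For $m=r=1$ the maps $f_{1,b}$ are the $f_b$ of Theorem A.

With $a_1,a_2$ from Lemma 4 for this $\Xi$, we start from one of two bases: **(D)** $A_{0,1}=a_1$, $A_{0,2}=a_2$; or **(F)** $A_{0,1}=A_{0,2}=a_1$.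

**Proposition 5.** In either case there are idempotents $A_{r,b}\in\mathbb H$ ($0\le r\le m$, $b=1,2$), extending the given base, such that

* (i) $\tau(A_{r,b})=f_{r,b}$;
* (ii) for $r\ge1$: $A_{r,b}+A_{r-1,d}=A_{r-1,b}+A_{r-1,d}$ for all $b,d$;
* (iii) for $r\ge1$: $A_{r,b}+A_{r,\bar b}=A_{r-1,b}+A_{r,\bar b}$;
* (iv) $N_r=\{x\in\mathbb H:x+A_{r,1}=A_{r,1},\ x+A_{r,2}=A_{r,2}\}$ satisfies $\tau(N_r)\supset T_r$.

In case (D), $c(A_{r,b})=b$.

Condition (iv) is what lets the induction continue, and it asks for as much as possible: if $x\in N_r$, then $\tau(x)f_{r,b}=f_{r,b}$, and evaluating at $\xi_{s,b}$ with $s\le r$ gives $\tau(x)(\xi_{s,b})=\xi_{s,b}$; so $\tau(N_r)\subset T_r$ always.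

**Proof.** The statement on $c$ follows from (ii) with $d=\bar b$ by induction on $r$: $c(A_{r,b})*\bar b=b*\bar b=b$, and this excludes $c(A_{r,b})\in\{0,\bar b\}$. For $r=0$, (i) is part of Lemma 4, and (iv) follows from it: $N_0$ is $N$ in case (D) and contains $N$ in case (F).

Let $1\le r\le m$ and suppose $r-1$ is done. Write $A_b=A_{r-1,b}$, $N=N_{r-1}$ (a closed subsemigroup with $\tau(N)\supset T_{r-1}$), $f_b=f_{r-1,b}$ and $f_b'=f_{r,b}$.

**Step 1: elements $\delta_g$ that will end up in $N_r$.** They serve (iv), as the $d_g$ did in Lemma 4. Since $T_r\subset T_{r-1}$, the closed subsemigroup $M=\{x\in N:\tau(x)\in T_r\}$ has $\tau(M)=T_r$. Let $G=\{g\in T_r:g(\xi_{s,b})\in\mathrm{Iso}\text{ for all }s>r\text{ and all }b\}$; it is dense in $T_r$. For $g\in G$ and $f\in T_r$ we have $fg=g$, because $f$ fixes the points of level at most $r$ and the points of $\mathrm{Iso}$. So $\{x\in M:\tau(x)=g\}$ is a nonempty left ideal of $M$, and Lemma 1 gives idempotents $\delta_g\in M$ with $\tau(\delta_g)=g$ and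 $\delta_g+\delta_{g'}=\delta_{g'}$ for $g,g'\in G$. Let $h\in G$ be the element with value $\kappa$ on all $\xi_{s,b}$ with $s>r$, and put $\delta=\delta_h$.

**Step 2: the maps $g^b_i$.** They should satisfy $f_bg^b_i\to f'_b$, the analogue of $f_0g^b_i\to f_b$. For $i\in\omega$ let $g^b_i\in T$

* fix $\xi_{s,d}$ for $s<r$, $d=1,2$, and fix $\xi_{r,\bar b}$;
* map $\xi_{r,b}\mapsto(\xi_{r,b},i)$, and, if $r<m$, map $\xi_{r+1,\bar b}\mapsto(\xi_{r,b},i)$;
* map all other points of $\Xi$ to $\kappa$.

Let $g^b_\infty=\lim_ig^b_i$, which is the same with $\xi_{r,b}$ in place of $(\xi_{r,b},i)$. Then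
$$g^b_ig^b_j=g^b_j,\quad g^b_\infty g^b_j=g^b_j,\quad g^b_jg^b_\infty=g^b_j,\quad g^b_\infty g^b_\infty=g^b_\infty\qquad(i,j\in\omega).$$
In the first two, the left factor fixes every value of $g^b_j$: these are in $\mathrm{Iso}$, of level below $r$, or equal to $\xi_{r,\bar b}$. In the third, $\xi_{r,b}$ and $\xi_{r+1,\bar b}$ go to $\xi_{r,b}$ and then to $(\xi_{r,b},j)$, and elsewhere the two factors agree with values fixed by $g^b_j$. In the fourth, $g^b_\infty$ fixes its values, which are in $\mathrm{Iso}$ or of level at most $r$. So $T^b=\{g^b_i:i\le\infty\}$ is a closed subsemigroup of $T$, and it is contained in $T_{r-1}$. Moreover: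

* (a) $hg=g$ for $g\in T^b$, since the values of $g$ are in $\mathrm{Iso}$ or at levels at most $r$.
* (b) $g^b_if'_{\bar b}=f'_{\bar b}$ for $i\in\omega$, since the values of $f'_{\bar b}$ lie in $\mathrm{Iso}\cup\{\xi_{s,\bar b}:s\le r\}$, where $g^b_i$ is the identity.
* (c) $f_bg^b_i\to f'_b$ as $i\to\infty$.

To check (c), go through the points of $\Xi$. On $\xi_{s,b}$ with $s<r$, both sides give $\xi_{s,b}$. On $\xi_{s,\bar b}$ with $s\le r$, $g^b_i$ is the identity, and both sides give $\xi_{s-1,b}$. On $\xi_{r,b}$ and on $\xi_{r+1,\bar b}$ (if $r<m$) the left side is $(\xi_{r,b},i)\to\xi_{r,b}$, and $f_b'$ gives $\xi_{r,b}$. The remaining points are $\xi_{s,b}$ with $s>r$ and $\xi_{s,\bar b}$ with $s>r+1$; both sides give $\kappa$.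

**Step 3: the elements $\alpha^b_i$.** They realize the types $g^b_i$ in $N$, absorb each other, and are fixed by the $\delta_g$. Let $N^b=\{x\in N:\tau(x)\in T^b\}$, a closed subsemigroup with $\tau(N^b)=T^b$, because $T^b\subset T_{r-1}\subset\tau(N)$. By (a), $\delta+N^b\subset N^b$, so $\delta+N^b$ is a right ideal of $N^b$. For $i\in\omega$ the set $\{x\in N^b:\tau(x)=g^b_i\}$ is a nonempty left ideal of $N^b$, by the products in Step 2. Lemma 1 gives idempotents $\alpha^b_i\in\delta+N^b$ with $\tau(\alpha^b_i)=g^b_i$ and $\alpha^b_i+\alpha^b_j=\alpha^b_j$ for $i,j\in\omega$. Since $\alpha^b_0$ begins with $\delta=\delta_h$ and $\delta_g+\delta_h=\delta_h$, also $\delta_g+\alpha^b_0=\alpha^b_0$ for all $g\in G$.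

**Step 4: the sets $C_b$.** Let $C_b=\{x\in\mathbb H:x+A_d=A_b+A_d,\ d=1,2\}$. It is closed and $A_b\in C_b$. With $d=b$ we get $x+A_b=A_b$ for $x\in C_b$. For $x,y\in C_b$ and $n\in N$,
$$x+y+A_d=x+A_b+A_d=A_b+A_d,\quad n+x+A_d=n+A_b+A_d=A_b+A_d,\quad x+n+A_d=x+A_d=A_b+A_d,$$
so $C_b+C_b$, $N+C_b$ and $C_b+N$ are contained in $C_b$.

**Step 5: the provisional $Q_0$.** The elements $A_2+\alpha^2_i\in C_2$ have types $f_2g^2_i\to f_2'$ by (c), so by compactness there is $y_0\in C_2$ with $\tau(y_0)=f'_2$. Let $Q_0=\alpha^1_0+y_0$. Then $Q_0\in C_2$, $\tau(Q_0)=g^1_0f'_2=f'_2$ by (b), and $\alpha^1_i+Q_0=Q_0$ for all $i\in\omega$.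

**Step 6: $P$, adapted to $Q_0$.** Let $J=\{x\in C_1:x+Q_0=A_1+Q_0,\ \tau(x)=f'_1\}$. The elements $A_1+\alpha^1_i$ lie in the compact set $\{x\in C_1:x+Q_0=A_1+Q_0\}$ and have types $f_1g^1_i\to f'_1$, so $J\ne\emptyset$. It is a closed semigroup, since for $x,y\in J$ we have $x+y+Q_0=x+A_1+Q_0=A_1+Q_0$ and $f'_1f'_1=f'_1$. For $x\in J$, $\alpha^2_0+x\in C_1$, $\alpha^2_0+x+Q_0=\alpha^2_0+A_1+Q_0=A_1+Q_0$ because $\alpha^2_0\in N$, and the type is $g^2_0f'_1=f'_1$ by (b). So $\alpha^2_0+J$ is a right ideal of $J$; let $P$ be an idempotent in it. Then $\alpha^2_i+P=P$ for all $i\in\omega$.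

**Step 7: $Q$, adapted to $P$ and beginning with $Q_0$.** Let $J'=\{y\in C_2:y+P=A_2+P,\ \tau(y)=f'_2\}$. The elements $A_2+\alpha^2_i\in C_2$ satisfy $(A_2+\alpha^2_i)+P=A_2+P$ and have types converging to $f'_2$, so $J'\neq\emptyset$. It is a closed semigroup, since $y+y'+P=y+A_2+P=A_2+P$ and $f'_2f'_2=f'_2$. For $y\in J'$, $Q_0+y\in C_2$, $Q_0+y+P=Q_0+A_2+P=A_2+P$, and the type is $f'_2f'_2=f'_2$; so $Q_0+J'\subset J'$. Let $Q=Q_0+w$, $w\in J'$, be an idempotent in the right ideal $Q_0+J'$ of $J'$.

**Step 8: the four properties.** Put $A_{r,1}=P$ and $A_{r,2}=Q$. (i) holds by construction. (ii) says $P\in C_1$ and $Q\in C_2$. For (iii), $Q+P=A_2+P$ and $P+Q=P+Q_0+w=A_1+Q_0+w=A_1+Q$. For (iv), $P\in\alpha^2_0+\mathbb H$ and $Q\in\alpha^1_0+\mathbb H$ are fixed on the left by every $\delta_g$, so $\delta_g\in N_r$ for $g\in G$. Since $N_r$ is compact and $G$ is dense in $T_r$, $\tau(N_r)\supset T_r$. $\square$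

## Alternating sums in $A_{r,1},A_{r,2}$

Let $u^{(r)}_e(k)$ be the alternating sum of $k$ terms from $A_{r,1},A_{r,2}$ whose last term is $A_{r,e}$. For example $u^{(r)}_1(3)=A_{r,1}+A_{r,2}+A_{r,1}$.

**Lemma 6.** Let $r\ge1$.

1. $u^{(r)}_e(k)=u^{(r-1)}_{\bar e}(k-1)+A_{r,e}$ for $k\ge2$.
2. For $j\ge r+1$: $u^{(r)}_e(j+2)=u^{(r)}_e(j)$ in case (D), and $u^{(r)}_e(j+1)=u^{(r)}_e(j)$ in case (F).
3. If $k<l$ and $k\le r$, then $u^{(r)}_e(k)\ne u^{(r)}_e(l)$. In case (D), $u^{(r)}_e(r+1)\neq u^{(r)}_e(r+2)$.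
4. $(\beta\mathbb N+A_{r,1})\cap(\beta\mathbb N+A_{r,2})=\emptyset$.

**Proof.** **Part 1: all terms but the last drop by one level.** For $k=2$ this is (iii) of Proposition 5. Suppose it holds for $k$, and let $A_{r,b}$ be the first term of $u^{(r)}_e(k)$. Then the first term of $u^{(r-1)}_{\bar e}(k-1)$ is $A_{r-1,b}$, and (ii) lets $A_{r,\bar b}$ drop when it stands before $A_{r-1,b}$:
$$u^{(r)}_e(k+1)=A_{r,\bar b}+u^{(r-1)}_{\bar e}(k-1)+A_{r,e}=A_{r-1,\bar b}+u^{(r-1)}_{\bar e}(k-1)+A_{r,e}=u^{(r-1)}_{\bar e}(k)+A_{r,e}.$$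

**Part 2: long sums repeat.** We show by induction, starting from $r=0$, that the identities hold for $j\ge r+1$. For $r=0$, $u^{(0)}_e(j)$ equals its first term in case (D), because $a_1,a_2$ is a left zero pair, and $a_1$ in case (F); so the identities hold for $j\ge1$. If they hold for $r-1$ and $j\ge r+1$, then $j-1\ge r$, and part 1 gives in case (D)
$$u^{(r)}_e(j+2)=u^{(r-1)}_{\bar e}(j+1)+A_{r,e}=u^{(r-1)}_{\bar e}(j-1)+A_{r,e}=u^{(r)}_e(j),$$
and in case (F) the same with $j+2,\,j+1$ replaced by $j+1,\,j$.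

**Part 3: the level measures the length.** We claim
$$\tau(u^{(r)}_e(k))(\xi_{r,e})=\xi_{r-k+1,b},$$
where $b$ is the index of the first term. For $k=1$, $f_{r,e}$ fixes $\xi_{r,e}$. Adding one more term $A_{r,\bar b}$ in front applies $f_{r,\bar b}$ to $\xi_{r-k+1,b}$, which gives $\xi_{r-k,\bar b}$, since $f_{r,b'}(\xi_{s,\bar b'})=\xi_{s-1,b'}$ for $s\le r$ (including $\kappa\mapsto\kappa$ for $s\le0$). If $k\le r$, the value is a point of $\Xi$ of level $r-k+1\ge1$, and for $l>k$ the level is smaller or the value is $\kappa$. So $u^{(r)}_e(k)\ne u^{(r)}_e(l)$. In case (D), $u^{(r)}_e(r+1)$ and $u^{(r)}_e(r+2)$ have different first terms; as $c(A_{r,b})=b$, they have different $c$-values.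

**Part 4: disjoint left ideals.** Otherwise, by Lemma 2, $A_{r,e}=A_{r,e}+A_{r,\bar e}$ for some $e$. But $f_{r,e}(\xi_{r,e})=\xi_{r,e}$, while $f_{r,e}f_{r,\bar e}(\xi_{r,e})=f_{r,e}(\xi_{r-1,\bar e})=\xi_{r-2,e}$, and these differ because $r\ge1$. $\square$

**Proof of Theorem B.** **Step 1: $|S_{n,n}|\le 2n$.** As the generators are idempotent, every element of $S_{n,n}$ is an alternating word. In a word of length at least $n+1$, the first $n+1$ letters may be replaced by $n-1$ letters with the same first and last letter, which shortens the word by $2$. So every element is one of the $2n$ alternating words of length at most $n$.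

**Step 2: $n\ge3$.** Let $r=n-2\ge1$ and take case (D) with $m=r$. By Lemma 6(2) with $j=n-1=r+1$, $A_{r,1},A_{r,2}$ satisfy the defining relations, so they generate a homomorphic image of $S_{n,n}$. The $2n$ elements $u^{(r)}_e(k)$, $e=1,2$, $1\le k\le n=r+2$, are distinct. For equal $e$ this is Lemma 6(3). For different $e$ it is Lemma 6(4), because $u^{(r)}_e(k)\in\beta\mathbb N+A_{r,e}$ (also for $k=1$, as $A_{r,e}$ is idempotent). So $|S_{n,n}|=2n$ and the image is isomorphic to $S_{n,n}$.

**Step 3: $n=2$.** In $S_{3,3}$, in multiplicative notation, let $e=p_0p_1p_0$ and $f=p_1p_0p_1$. Then $ef=p_0p_1$, $fe=p_1p_0$, $efe=e$ and $fef=f$. So $\{p_0p_1,p_1p_0,p_0p_1p_0,p_1p_0p_1\}$ is a four-element homomorphic image of $S_{2,2}$, and $|S_{2,2}|\le4$; hence it is a copy of $S_{2,2}$ in $S_{3,3}$. $\blacksquare$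

**Proof of the Corollary.** In $S_{2k,2k}$ take $x=p_0+p_1$. Then $jx$ is the alternating word of length $2j$ starting with $p_0$. The words of length $2j\le2k$ are distinct, since the $4k$ alternating words of length at most $2k$ are. The word of length $2k+2$ equals the word of length $2k$. Now use a copy of $S_{2k,2k}$ in $\beta\mathbb N$. $\blacksquare$

## Finite semigroups generated by two idempotents

We prove Theorem C, writing products in $S$ and in $S_{3,3}$ by juxtaposition. In $S_{3,3}$ we write $p,q$ for the generators, so $pqpq=pq$ and $qpqp=qp$.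

**Necessity.** (1) is Zelenyuk's theorem that $\beta\mathbb N$ contains no nontrivial finite group (Y. Zelenyuk, *Finite groups in $\beta\mathbb N$ are trivial*, Semigroup Forum 55 (1997) 131–132; see [HS, §7.1]). (2) is Lemma 2: if $S\subset\beta\mathbb N$ and $Sp_1\cap Sp_2\ne\emptyset$, then $\beta\mathbb N+p_1$ and $\beta\mathbb N+p_2$ meet.

**Sufficiency when $p_1p_2=p_1$.** The case $p_2p_1=p_2$ is the same with indices exchanged. Put $z=p_2p_1$. From $p_1p_2=p_1$ we get
$$p_1z=p_1,\quad p_2z=z,\quad zp_1=z,\quad zp_2=p_2p_1p_2=z,\quad zz=p_2p_1p_2p_1=z,$$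
so $S=\{p_1,p_2,z\}$ and all products are determined.

* If $p_1,p_2,z$ are distinct, then $p_1\mapsto qp$, $p_2\mapsto p$, $z\mapsto pqp$ is an embedding into $S_{3,3}$: $qp$ and $p$ are idempotents with $qp\cdot p=qp$ and $p\cdot qp=pqp$, and the three images are distinct.
* If $z=p_1\ne p_2$, then $p_1p_2=p_2p_1=p_1$ and $S$ is a two-element chain, isomorphic to $\{pqp,p\}$.
* If $z=p_2\neq p_1$, then $S$ is a left zero pair, isomorphic to $\{pqp,qp\}$: $pqp\cdot qp=pqp$ and $qp\cdot pqp=qp$.
* If $p_1=p_2$, then $S$ is trivial.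

So $S$ has a copy in $\beta\mathbb N$ by Theorem A.

**Sufficiency when $Sp_1\cap Sp_2=\emptyset$ and $S$ has trivial subgroups.** Let $u_e(k)$ be the alternating product of $k$ factors with last factor $p_e$. Then $S=Sp_1\sqcup Sp_2$ and $Sp_e=\{u_e(k):k\ge1\}$. If $p_s$ is the first factor of $u_e(k)$, then
$$p_su_e(k)=u_e(k),\qquad p_{\bar s}u_e(k)=u_e(k+1),\qquad u_e(k)p_{\bar e}=u_{\bar e}(k+1).\tag{9}$$

**Definition (datum).** Let $p_1,p_2$ be idempotents that generate a finite semigroup $S$ with $Sp_1\cap Sp_2=\emptyset$. The pair has datum $(l_1,l_2,\mathrm D)$ if for each $e$ the elements $u_e(1),\dots,u_e(l_e+1)$ are distinct and $u_e(j+2)=u_e(j)$ for $j\ge l_e$. It has datum $(l_1,l_2,\mathrm F)$ if for each $e$ the elements $u_e(1),\dots,u_e(l_e)$ are distinct and $u_e(j+1)=u_e(j)$ for $j\ge l_e$. Example: the generators of $S_{3,3}$ have datum $(2,2,\mathrm D)$, since $p,qp,pqp$ are distinct and $qpqp=qp$, and likewise for words ending in $q$.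

**Step 1: our $S$ has a datum, and $|l_1-l_2|\le1$.** Let $l=l_e$ be the least $l\ge1$ with $u_e(l)=u_e(k)$ for some $k>l$, and take the least such $k$. Let $p_s$ be the first factor of $u_e(l)$.

Suppose $k-l$ is odd. The first factor of $u_e(k)$ is then $p_{\bar s}$. Multiplying $u_e(l)=u_e(k)$ on the left by $p_{\bar s}$ gives $u_e(l+1)=u_e(k)=u_e(l)$ by (9), so $k=l+1$. By minimality of $l$, $u_e(1),\dots,u_e(l)$ are distinct. Both generators fix $u_e(l)$ on the left, so $u_e(j)=u_e(l)$ for all $j\ge l$. This is type F for $e$.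

Suppose $k-l=2t$ is even. Let $x=p_sp_{\bar s}$. By (9), $x^iu_e(l)=u_e(l+2i)$, so $x^tu_e(l)=u_e(l)$. As $S$ is finite with trivial subgroups, $x^{M+1}=x^M$ for all large $M$, because the powers of $x$ eventually run through a cyclic group. Take such an $M$ that is a multiple of $t$. Then $u_e(l)=x^Mu_e(l)$ and $xu_e(l)=x^{M+1}u_e(l)=x^Mu_e(l)=u_e(l)$. So $u_e(l+2)=u_e(l)$ and $k=l+2$. By minimality of $l$ and of $k$, $u_e(1),\dots,u_e(l+1)$ are distinct. Since $u_e(l)$ and $u_e(l+2)$ have the same first factor, multiplying on the left alternately by the two generators gives $u_e(j+2)=u_e(j)$ for all $j\ge l$. This is type D for $e$.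

By the last identity in (9), $u_e(k)=u_e(k')$ implies $u_{\bar e}(k+1)=u_{\bar e}(k'+1)$. Hence $l_{\bar e}\le l_e+1$ for both $e$, so $|l_1-l_2|\le1$. If $e$ has type F, then $u_{\bar e}(l_e+1)=u_{\bar e}(l_e+2)$. In type D consecutive $u_{\bar e}(j),u_{\bar e}(j+1)$ always differ: for $j\le l_{\bar e}$ by distinctness, and for larger $j$ because by periodicity they are $u_{\bar e}(l_{\bar e})$ and $u_{\bar e}(l_{\bar e}+1)$ in some order. So $\bar e$ has type F as well, and the two types agree.

**Step 2: the datum determines $S$ up to isomorphism.** It determines when $u_e(k)=u_{e'}(k')$: never if $e\ne e'$, and according to $l_e$ and the type if $e=e'$. Moreover $u_e(k)u_{e'}(k')$ is $u_{e'}(k+k'-1)$ if the first factor of $u_{e'}(k')$ is $p_e$, and $u_{e'}(k+k')$ if it is not. So for two semigroups with the same datum, matching $u_e(k)$ with the word of the same name is a well-defined isomorphism.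

Exchanging $p_1$ and $p_2$ if necessary, assume $l_1\in\{l_2,l_2+1\}$. It remains to find, for each such datum, a pair of idempotents in $\beta\mathbb N$ that has it.

**Step 3: $(l,l,\mathrm D)$ and $(l,l,\mathrm F)$ with $l\ge2$.** Take $A_{r,1},A_{r,2}$ with $r=m=l-1$, from base (D) or (F) according to the type. The left ideals are disjoint by Lemma 6(4), and the identities hold for $j\ge r+1=l$ by Lemma 6(2). By Lemma 6(3), $u^{(r)}_e(1),\dots,u^{(r)}_e(r+1)$ are distinct, and in case (D) so are $u^{(r)}_e(1),\dots,u^{(r)}_e(r+2)$.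

**Step 4: small data.** For $(1,1,\mathrm D)$ take $pqp,qpq$ in $S_{3,3}$, which generate a rectangular band: the words ending in $pqp$ are $pqp$ and $qp$, those ending in $qpq$ are $qpq$ and $pq$, and words of length $3$ equal words of length $1$. For $(1,1,\mathrm F)$ take $pq,pqp$ in $S_{3,3}$: $pq\cdot pqp=pqp$ and $pqp\cdot pq=pq$, a right zero pair.

For $(2,1,\mathrm D)$ take in $S_{3,3}$ the pair $p$, $q'=qpq$, with $p$ as first generator. The words ending in $p$ are $p$, $q'p=qp$, $pq'p=pqp$, $q'pq'p=qp,\dots$; those ending in $q'$ are $q'=qpq$, $pq'=pq$, $q'pq'=qpq,\dots$. The sets $\{p,qp,pqp\}$ and $\{qpq,pq\}$ are disjoint.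

For $(2,1,\mathrm F)$ start from the semigroup with datum $(2,2,\mathrm F)$, which has a copy by Step 3. It consists of four distinct elements $p,q,pq,qp$ with $pqp=qp$ and $qpq=pq$. Take $p$ and $q'=pq$. Then $q'q'=p(qpq)=p\,pq=q'$. The words ending in $p$ are $p$, $q'p=pqp=qp$, $p\,q'p=pqp=qp,\dots$, so $l_1=2$ with type F. Further $pq'=q'$, so $l_2=1$ with type F. The sets $\{p,qp\}$ and $\{pq\}$ are disjoint.

**Step 5: $(l+1,l,\mathrm D)$ and $(l+1,l,\mathrm F)$ with $l\ge2$.** We mix two consecutive levels. Take $r=m=l$, base (D) or (F) according to the type, and $p=A_{r,1}$, $q=A_{r-1,2}$. Let $u_p(k),u_q(k)$ be the alternating words in $p,q$ that end in $p$, respectively $q$. We claim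
$$u_p(k)=u^{(r-1)}_2(k-1)+A_{r,1}=u^{(r)}_1(k)\quad(k\ge2),\qquad u_q(k)=u^{(r-1)}_2(k)\quad(k\ge1).$$
The second equality is Lemma 6(1). For the first, $u_p(2)=A_{r-1,2}+A_{r,1}$ starts the induction. (By (iii) this is also $A_{r,2}+A_{r,1}=u^{(r)}_1(2)$.) For the step, adding $q=A_{r-1,2}$ in front of a word that begins with $A_{r-1,1}$ continues the word at level $r-1$, and adding $p=A_{r,1}$ in front of a word that begins with $A_{r-1,2}$ has, by (ii), the same effect as adding $A_{r-1,1}$. The formula for $u_q(k)$ starts with $u_q(1)=A_{r-1,2}$ and has the same step.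

Also $u_p(1)=A_{r,1}=u^{(r)}_1(1)$. So by Lemma 6 for $r$, the words ending in $p$ have $l_1=r+1=l+1$, and by Lemma 6 for $r-1\ge1$, the words ending in $q$ have $l_2=r=l$, with the right type. It remains to see that the left ideals are disjoint, and by Lemma 2 it suffices that $p\neq p+q$ and $q\ne q+p$.

At $\xi_{r,1}$, $\tau(p)$ gives $\xi_{r,1}$. Since $p+q=A_{r-1,1}+A_{r-1,2}$ by (ii), $\tau(p+q)$ gives $f_{r-1,1}(f_{r-1,2}(\xi_{r,1}))=f_{r-1,1}(\xi_{r-1,2})=\xi_{r-2,1}\ne\xi_{r,1}$.

At $\xi_{r-1,2}$, a point of $\Xi$ since $r-1\ge1$, $\tau(q)$ gives $\xi_{r-1,2}$, while $\tau(q+p)$ gives $f_{r-1,2}(f_{r,1}(\xi_{r-1,2}))=f_{r-1,2}(\xi_{r-2,1})=\xi_{r-3,2}\neq\xi_{r-1,2}$.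

Steps 3 to 5 cover all data with $l_1\in\{l_2,l_2+1\}$, so every such $S$ has a copy in $\beta\mathbb N$. This proves Theorem C. $\blacksquare$
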